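# Rotation distance between 2-cut search trees on a tree: the bound $2n-\ell-1$

## 1. Search trees on a graph, cuts, rotations

Throughout, $G$ is a connected graph; from Section 2 on it is a tree.

**Definition (search tree).** A *search tree* on $G$ is a rooted tree $T$ with vertex set $V(G)$, defined recursively: some vertex $r\in V(G)$ is the root, and the subtrees rooted at the children of $r$ are search trees on the connected components of $G-r$, one for each component.

We write $r(A_1,\dots,A_j)$ for the tree with root $r$ and child subtrees $A_1,\dots,A_j$. For a node $v$, let $T_v$ be the subtree of $T$ rooted at $v$. Two facts follow from the recursion and are used all the time: $V(T_v)$ is connected in $G$, and if $p$ is the $T$-parent of $v$, then $V(T_v)$ is a component of $G[V(T_p)]-p$.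

*Example (star).* Let $G=K_{1,3}$ with center $o$ and leaves $1,2,3$. To build a search tree we remove some leaves one after another, then $o$, and then only isolated leaves remain. With $\{i,j,k\}=\{1,2,3\}$ the search trees are
$$o(1,2,3),\qquad i(o(j,k)),\qquad i(j(o(k))),\qquad i(j(k(o))),$$
that is, $1+3+6+6=16$ trees.

*Example (path).* If $G$ is a path, the sets $V(T_v)$ are intervals, and a search tree is a binary search tree. We call a search tree on a path a *BST*. On the path $1-2-3-4-5$, an example is $2(1,5(3(4)))$.

**Definition ($k$-cut).** For $k\ge1$, $T$ is a *$k$-cut* search tree if for every node $v$, at most $k$ vertices of $V(G)\setminus V(T_v)$ are adjacent in $G$ to some vertex of $V(T_v)$. For a non-root node $v$ let $N(v)$ be the set of these outside neighbors. If $p$ is the parent of $v$, then $p\in N(v)$, because $V(T_p)$ is connected and $V(T_v)$ is a component of $G[V(T_p)]-p$.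

*Example.* On the star, the node $o$ of $i(j(k(o)))$ has $N(o)=\{1,2,3\}$, so this tree is not 2-cut. In $i(j(o(k)))$ the relevant sets are $\{j,o,k\}$, $\{o,k\}$, $\{k\}$, with outside neighbors $\{i\}$, $\{i,j\}$, $\{o\}$. So this tree is 2-cut. Altogether $10$ of the $16$ search trees are 2-cut.

*Example.* On a path every search tree is 2-cut, since an interval has at most two outside neighbors. On a tree $G$ the 1-cut search trees are exactly the *rootings* of $G$, that is, the trees in which the $T$-parent is the $G$-parent after rooting $G$ at some $s$. A rooting is 1-cut, because $V(T_v)$ is the set of $G$-descendants of $v$. Conversely, let $T$ be 1-cut with root $s$ and let $v\ne s$ have parent $p$. Then $V(T_v)$ is joined to the rest by a single edge $pb$ with $b\in V(T_v)$. If $v\ne b$, the component of $G[V(T_v)]-v$ containing $b$ has the two outside neighbors $p$ and $v$, which is impossible. So $v=b$, and as $s\notin V(T_v)$, $p$ is the $G$-parent of $v$.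

**Definition (rotation).** Let $v$ be a non-root node of $T$ with parent $p$. *Rotating $v$ with $p$* gives the search tree $T'$ in which $v$ takes the place of $p$ (it becomes the root, or a child of the former parent of $p$), and $p$ becomes a child of $v$. Each child $c$ of $v$ in $T$ becomes a child of $p$ if $V(T_c)$ contains a $G$-neighbor of $p$, and otherwise it stays a child of $v$. All other parent relations are unchanged.

The result is indeed a search tree. The set $V(T_p)\setminus V(T_v)$ is connected, as it consists of $p$ and the other child sets of $p$, each adjacent to $p$; and only its vertex $p$ has neighbors in $V(T_v)$. So the components of $G[V(T_p)]-v$ are the child sets $V(T_c)$ not adjacent to $p$, and one component consisting of $V(T_p)\setminus V(T_v)$ together with the child sets adjacent to $p$. Deleting $p$ from the latter leaves exactly the child sets that $T'$ prescribes.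

*Example.* On the star, rotate $j$ with $i$ in $i(j(o(k)))$. The child $o$ of $j$ has subtree set $\{o,k\}$, which contains the neighbor $o$ of $i$, so it moves to $i$, and we get $j(i(o(k)))$. Rotating $o$ with $j$ in $i(j(o(k)))$ instead gives $i(o(j,k))$: the child $k$ of $o$ is not a neighbor of $j$ and stays.

**Definition (rotation graphs).** $\mathcal R(G)$ has the search trees on $G$ as vertices, two being adjacent if one arises from the other by a single rotation. $\mathcal R_k(G)$ is the subgraph induced by the $k$-cut search trees, and $\operatorname{diam}(\mathcal R_k(G))$ is its diameter, with distances measured by shortest paths *inside* $\mathcal R_k(G)$.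

*Example.* For the path $1-2-3$ there are five search trees, all 2-cut, and $\mathcal R_2(G)$ is the pentagon
$$1(2(3))\;-\;1(3(2))\;-\;3(1(2))\;-\;3(2(1))\;-\;2(1,3)\;-\;1(2(3)),$$
of diameter $2$.

## 2. The diameter of $\mathcal R_2(G)$ compared with $2n$

It is known that for every tree $G$ on $n$ vertices and every $k\ge1$ the graph $\mathcal R_k(G)$ is connected with $\operatorname{diam}(\mathcal R_k(G))\le(2k-1)n$. For $k=2$ this gives $3n$. If $G$ is a path, then $\mathcal R_2(G)=\mathcal R(G)$ and the better bound $2n$ holds. The question, from "Search trees on graphs" (https://refubium.fu-berlin.de/bitstream/handle/fub188/45994/phd.pdf?isAllowed=y&save=y&sequence=1), is whether paths are special here: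

> Is $\operatorname{diam}(\mathcal R_2(G))\le 2n$ for every tree $G$ on $n$ vertices?

The answer is **yes**, and in fact $\operatorname{diam}(\mathcal R_2(G))\le 2n-2<2n$ always. More precisely:

**Theorem 1.** Let $G$ be a tree with $n\ge2$ vertices and $\ell$ leaves. Then $\operatorname{diam}(\mathcal R_2(G))\le 2n-\ell-1\le 2n-3$. (For $n=1$ the diameter is $0$.)

**Theorem 2.** Under the same hypotheses, $\operatorname{diam}(\mathcal R_2(G))\ge 2n-11\ell+9$.

Together, $\ell+1\le 2n-\operatorname{diam}(\mathcal R_2(G))\le 11\ell-9$, so the constant $2$ cannot be improved when $\ell$ is small compared with $n$. Theorem 1 will be proved from scratch. Theorem 2 is not needed for the question, and its proof uses Pournin's theorem on associahedra.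

**Very small paths.** For $n=2$ there are two search trees, at distance $1=2n-\ell-1$. For $n=3$ we saw diameter $2$, while $2n-\ell-1=3$.

**Stars.** In a search tree on a star with center $o$ in which the leaves $i_1,\dots,i_j$ are removed before $o$, we have $N(o)=\{i_1,\dots,i_j\}$ when $j\ge 1$. So the 2-cut search trees are exactly those with $j\le2$; write $[\,]$, $[i]$, $[ij]$ for them. Rotating a leaf $i$ with $o$ takes $[\,]$ to $[i]$, and rotating $j$ with $o$ takes $[i]$ to $[ij]$. Every tree is within distance $2$ of $[\,]$, so the diameter is at most $4$ for every star.

For $K_{1,3}$ we can list everything. The rotations inside $\mathcal R_2$ join $[\,]$ with each $[i]$, each $[i]$ with $[ij]$ and $[ik]$, and $[ij]$ with $[ji]$. (The remaining rotation of $[ij]$, of the third leaf with $o$, leaves the 2-cut trees.) So $\mathcal R_2(K_{1,3})$ is the 9-cycle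
$$[1],\ [12],\ [21],\ [2],\ [23],\ [32],\ [3],\ [31],\ [13]$$
together with the vertex $[\,]$ joined to $[1],[2],[3]$. The trees $[12]$ and $[32]$ are at distance $4$ on the cycle. A path through $[\,]$ needs one step from $[12]$ to some $[i]$, two steps through $[\,]$, and one step to $[32]$, again at least $4$. So the diameter is $4=2n-\ell-1$, and Theorem 1 is attained here. We shall return to the pair $[12],[32]$.

From now on $G$ is a tree and $d$ denotes distance in $\mathcal R_2$.

## 3. 2-cut search trees as block systems

A 2-cut search tree looks like a rooting of $G$ in which certain descending paths have been replaced by binary search trees. This section makes that precise.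

When $G$ is rooted at $s$, let $D_c$ be the set of $G$-descendants of $c$, including $c$. A path $(b_1,\dots,b_m)$ is *descending* if $b_{i+1}$ is a $G$-child of $b_i$ for each $i$.

**Definition (block system).** A *block system* with root $s$ is a partition $\mathcal B$ of $V(G)\setminus\{s\}$ into paths $B=(b_1,\dots,b_m)$, descending when $G$ is rooted at $s$, together with a BST $Y_B$ on each $B$ whose root is the bottom vertex $v_B:=b_m$. Let $a_B$ be the $G$-parent of $b_1$; we say that $B$ is *attached at* $a_B$. The block system prescribes a parent for every vertex except $s$: the parent of $v_B$ is $a_B$, and every other vertex of $B$ has its $Y_B$-parent.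

*Example.* Let $G$ be the path $s-b_1-b_2-b_3$ with one more leaf $c$ attached to $b_2$. Take the blocks $B=(b_1,b_2,b_3)$ with $Y_B=b_3(b_1(b_2))$, and $(c)$, attached at $b_2$. The prescribed parents give $T=s(b_3(b_1(b_2(c))))$. Its subtree sets below the root are $\{b_1,b_2,b_3,c\}$, $\{b_1,b_2,c\}$, $\{b_2,c\}$, $\{c\}$, with outside neighbors $\{s\}$, $\{s,b_3\}$, $\{b_1,b_3\}$, $\{b_2\}$. So $T$ is 2-cut.

*Example.* If all blocks are singletons, the prescribed tree is the rooting of $G$ at $s$.

For an interval $I=[b_i..b_j]$ of a block $B$ put $\tilde I=D_{b_i}\setminus D_{b_{j+1}}$, where $D_{b_{m+1}}:=\emptyset$. This is $I$ with everything that hangs off it sideways (and, if $j=m$, also below it). In the first example, the one-vertex interval $I=[b_2..b_2]$ has $\tilde I=\{b_2,c\}$. The set $\tilde I$ is connected, and its outside neighbors are the $G$-parent of $b_i$ and, if $j<m$, also $b_{j+1}$. For $b_t\in I$, removing $b_t$ separates the part above it, the part below it on $B$, and the side branches: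

$$\text{the components of }\tilde I-b_t\text{ are }\ \widetilde{[b_i..b_{t-1}]}\ (t>i),\quad \widetilde{[b_{t+1}..b_j]}\ (t<j),\quad D_c\ \text{ for each } G\text{-child } c\notin B\text{ of } b_t.\tag{1}$$

**Lemma 1.** The prescribed parents of a block system with root $s$ define a 2-cut search tree with root $s$, and every 2-cut search tree with root $s$ arises in this way.

**Proof, first half: a block system gives a 2-cut search tree.** We run the recursive definition of a search tree and check that each chosen vertex gets its prescribed parent.

The root is $s$. The components of $G-s$ are the sets $D_c$ with $c$ a child of $s$. Such a $c$ is the top of its block $B$, so $D_c=\tilde B$ and $a_B=s$. Choose $v_B$ as root of this component; its parent is $s$, as prescribed.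

Whenever the current component is $\tilde I$ with $I=V((Y_B)_u)$, choose $u=b_t$ as its root. By (1), $\tilde I-u$ splits into two kinds of components.

- The sets $\tilde J$, for the vertex sets $J$ of the child subtrees of $u$ in $Y_B$. In $\tilde J$ choose the root of the corresponding child subtree of $Y_B$; its parent is $u$, as prescribed.
- The sets $D_c$ with $c\notin B$ a $G$-child of $u$. Such a $c$ is the top of its block $B_c$, because a block containing $c$ and its $G$-parent $u$ would be $B$. So $D_c=\tilde B_c$ and $a_{B_c}=u$. Choose $v_{B_c}$; its parent is $u$, as prescribed.

In both cases the new component is again of the form $\tilde I$ with $I=V((Y_{B'})_{u'})$, where $u'$ is the chosen root and $B'$ its block, so the recursion continues. It places every vertex once, with its prescribed parent. Each set $V(T_u)=\tilde I$, $u\ne s$, has at most two outside neighbors, so the tree is 2-cut.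

**Proof, second half: a 2-cut search tree has a block system.** Let $T$ be 2-cut with root $s$. We locate the bottoms of the blocks. Call $v\ne s$ a *leader* if $|N(v)|=1$; then $N(v)=\{p\}$ with $p$ the $T$-parent of $v$. Children of $s$ are leaders, since a component of $G-s$ has only the outside neighbor $s$.

*The block of a leader.* Let $v$ be a leader. Since $V(T_v)$ is connected and $G$ is a tree, exactly one edge $pb$, $b\in V(T_v)$, joins $V(T_v)$ to the outside; two edges to $p$ would close a cycle. As $s\notin V(T_v)$, the set $V(T_v)$ is the side of $pb$ not containing $s$. Hence $V(T_v)=D_b$, and $p$ is the $G$-parent of $b$. Let $B_v=(b_1,\dots,b_m)$ be the descending path from $b_1=b$ to $b_m=v$. Then $V(T_v)=\tilde B_v$ and $a_{B_v}=p$.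

*Descending inside the block.* Let $u$ be $v$ or a $T$-descendant of $v$ with $V(T_u)=\tilde I$, $I=[b_i..b_j]$, where either $u=v$ and $I=B_v$, or $j<m$. We claim that $u\in I$; this is where 2-cut is used. If $u=v$ it is clear. Let $j<m$ and suppose $u\notin I$. Then the path $I$ lies in one component of $\tilde I-u$. That component is adjacent to $u$ (since $\tilde I$ is connected), to the $G$-parent of $b_i$, and to $b_{j+1}$. These three vertices lie outside the component. They are distinct: $u\in\tilde I$ while the other two are not in $\tilde I$, and $b_{j+1}$ is a descendant of $b_i$ while the $G$-parent of $b_i$ is not. But the component is $V(T_w)$ for a child $w$ of $u$, so $|N(w)|\ge3$, a contradiction.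

So $u=b_t\in I$. By (1), each child $w$ of $u$ is of one of two kinds.

- *First kind:* $V(T_w)=\tilde J$ with $J=[b_i..b_{t-1}]$, or $J=[b_{t+1}..b_j]$ with $t<j$. If $u=v$, then $t=j=m$ and only the former occurs. So the second endpoint of $J$ always has index less than $m$, and the claim applies to $w$ again. Moreover $|N(w)|=2$.
- *Second kind:* $V(T_w)=D_c$ with $c\notin B_v$ a $G$-child of $u$. Then $N(w)=\{u\}$, so $w$ is a leader, and $B_w$ is attached at $u$.

*Collecting.* Recursing along nodes of the first kind, $v$ and these nodes form a BST on $B_v$ with root $b_m=v$. A node of the first kind is not a leader, and $v$ is its nearest leader ancestor. Conversely, let $w\neq s$ be any node. Since children of $s$ are leaders, $w$ has a nearest leader ancestor-or-self $v$. The nodes strictly below $v$ on the $T$-path from $v$ to $w$ are not leaders, so they are of the first kind, and the recursion from $v$ reaches $w$. Hence each $w\neq s$ is reached from exactly one leader, the sets $B_v$ ($v$ a leader) partition $V(G)\setminus\{s\}$, and $T$ is the tree of this block system. $\square$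

The block system is determined by $T$: in the tree of a block system, $V(T_{v_B})=\tilde B$ has one outside neighbor and every other non-root node has two, so the leaders are exactly the bottoms $v_B$, and $B$ is the descending path from the top of $V(T_{v_B})$ to $v_B$. We may speak of *the* blocks of $T$.

*Example.* On the path $1-2-3-4-5$ let $T=2(1,5(3(4)))$. The leaders are $1$ and $5$; the sets of $3$ and $4$ have outside neighbors $\{2,5\}$ and $\{3,5\}$. The blocks are $(1)$ and $(3,4,5)$, the latter with BST $5(3(4))$, both attached at $2$.

*Example.* On the star, $[12]=1(2(o(3)))$ has root $1$ and blocks $(o,2)$, attached at $1$, and $(3)$, attached at $o$.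

## 4. Two moves: splitting a block, switching the root along a block

We need to know what single rotations do to block systems. Two are enough.

**Lemma 2 (splitting).** Let $B=(b_1,\dots,b_m)$, $m\ge2$, be a block of $T$. One rotation turns $T$ into the tree whose block system is the same except that $B$ is replaced by two blocks $(b_1,\dots,b_t)$ and $(b_{t+1},\dots,b_m)$ for some $t<m$. Hence $m-1$ rotations through 2-cut trees replace $B$ by singletons.

**Proof.** The root $b_m$ of $Y_B$ is an endpoint of the path, so it has exactly one $Y_B$-child, say $b_t$. Rotate $b_t$ with $b_m$. Then $b_t$ becomes a child of $a_B$, and $b_m$ becomes a child of $b_t$. The only $G$-neighbor of $b_m$ in $V(T_{b_t})=\widetilde{[b_1..b_{m-1}]}$ is its $G$-parent $b_{m-1}$. So among the children of $b_t$, the one with vertex set $\widetilde{[b_{t+1}..b_{m-1}]}$ (if $t<m-1$) moves to $b_m$. The others, namely $\widetilde{[b_1..b_{t-1}]}$ (if $t>1$) and the sets $D_c$ with $c\notin B$, stay at $b_t$. Compare with prescribed parents: this is the tree in which $(b_1,\dots,b_t)$ is attached at $a_B$ with BST root $b_t$, and $(b_{t+1},\dots,b_m)$ is attached at $b_t$ with BST root $b_m$. It is 2-cut by Lemma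 1. Each split raises the number of blocks by one, so $m-1$ splits turn $B$ into $m$ singletons. $\square$

*Example.* In $2(1,5(3(4)))$, rotating $3$ with $5$ moves $4$ to $5$ and gives $2(1,3(5(4)))$. The block $(3,4,5)$ has become $(3)$ and $(4,5)$.

**Lemma 3 (switching).** Let $B=(b_1,\dots,b_m)$ be a block attached at the root $s$. Rotating $b_m$ with $s$ gives a 2-cut tree with root $b_m$ whose block system is the same except that $B$ is replaced by $\hat B:=(b_{m-1},\dots,b_1,s)$.

**Proof.** After the rotation, $b_m$ is the root and $s$ is its child. The child of $b_m$ with vertex set $\widetilde{[b_1..b_{m-1}]}$ (if $m\ge2$) contains the neighbor $b_1$ of $s$ and moves to $s$. The other children of $b_m$ have vertex sets $D_c$ with $c$ a $G$-child of $b_m$. The only neighbor of $s$ in $D_{b_1}$ is $b_1\notin D_c$, so they stay.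

Rooting $G$ at $b_m$ instead of $s$ reverses the $G$-parent relation exactly along the path $s,b_1,\dots,b_m$. All other blocks are disjoint from this path, so they remain descending with the same attachment vertices. The path $\hat B$ is descending in the new rooting and attached at $b_m$. Its BST has root $s$ (its bottom), below which is the old subtree of $Y_B$ on $b_1,\dots,b_{m-1}$. So the new parents are those of the stated block system, and Lemma 1 applies. $\square$

*Example.* In $2(1,5(3(4)))$, rotating $5$ with $2$ gives $5(2(1,3(4)))$. The block $(3,4,5)$ has become $(4,3,2)$ with BST $2(3(4))$. One rotation has moved the root across three edges.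

## 5. The route through the rootings, and why it is too long

Let $T_1,T_2$ be 2-cut with roots $s_1,s_2$ and with $k_1,k_2$ blocks, and let $q$ be the distance between $s_1$ and $s_2$ in $G$. Let $n\ge 2$. A natural route from $T_1$ to $T_2$ is this.

1. Split all blocks of $T_1$, reaching the rooting at $s_1$. By Lemma 2 this takes $\sum_B(|B|-1)=(n-1)-k_1$ rotations.
2. Move the root along the path to $s_2$, one edge at a time, by switching singleton blocks (Lemma 3 with $m=1$). This takes $q$ rotations.
3. Undo the splitting of $T_2$, with $(n-1)-k_2$ rotations.

The total is $2(n-1)-k_1-k_2+q$. Since $k_i\ge1$ and $q\le n-1$, it is at most $3n-5$, so this gives a bound of type $3n$. The route can really have that length. Let $G$ be the path $b_0-b_1-\dots-b_{n-1}$, let $T_1$ have root $b_0$ and the single block $(b_1,\dots,b_{n-1})$, and let $T_2$ have root $b_{n-1}$ and the single block $(b_{n-2},\dots,b_0)$. Then $k_1=k_2=1$ and $q=n-1$, and the route takes exactly $3n-5$ rotations, which exceeds $2n$ once $n\ge6$.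

What goes wrong is the order of the moves: we destroyed the long block, which could have carried the root across all of $G$ in a *single* rotation. If we switch first and split afterwards, the same pair is joined by $1+(n-2)+(n-2)=2n-3$ rotations.

So a better plan gives each block a choice: either just split it, at cost $|B|-1$, or switch the root along it and then split it, at cost $|B|$. We make this choice for the blocks of $T_1$ and for the blocks of $T_2$, the latter read backward from the $T_2$ end. If every block paid the higher price, the total would be $2(n-1)$, which is below $2n$. In a general tree, however, switching $B$ drags the root across *all* edges of $B$, including those that do not lie on the way to $s_2$. On the star, take $T_1=[12]$ and $T_2=[32]$. The roots are $1$ and $3$, and the path between them is $1-o-3$. Switching the block $(o,2)$ of $T_1$ sends the root to the leaf $2$. The edge $o2$ must then be crossed a second time, and only a block of $T_2$ is available for that.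

In general each edge $e$ can be crossed at most twice: once when the block of $T_1$ covering it is switched, and once for the block of $T_2$ covering it. A walk from $s_1$ to $s_2$ in a tree crosses $e$ an odd number of times exactly when $e$ lies on the $s_1$–$s_2$ path. So the choices of different blocks are coupled by one parity condition per edge. Two things must be shown: the conditions can be satisfied simultaneously (Section 6), and any solution can be carried out, although the block to be switched next may not be attached at the current root (Section 7).

## 6. One equation mod 2 per edge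

For an edge $e$ of $G$ let $\beta_T(e)$ be the block of $T$ containing the endpoint of $e$ farther from the root. The edges with $\beta_T(e)=B$ form the path from $a_B$ to $v_B$; we write $B^+$ for this path. Every non-root vertex is the far endpoint of exactly one edge, so the paths $B^+$ partition $E(G)$. When $B$ is attached at the root and is switched, the root travels exactly along $B^+$.

Let $T_1,T_2$ be 2-cut with roots $s_1,s_2$ and block systems $\mathcal B_1,\mathcal B_2$. Put $\beta_i=\beta_{T_i}$, and let $P$ be the edge set of the $G$-path from $s_1$ to $s_2$.

**Definition (good).** A map $\varphi:\mathcal B_1\sqcup\mathcal B_2\to\{0,1\}$ is *good* if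
$$\varphi(\beta_1(e))+\varphi(\beta_2(e))\equiv[e\in P]\pmod 2\qquad\text{for all }e\in E(G).\tag{2}$$

Here $[e\in P]$ is $1$ if $e\in P$ and $0$ otherwise. Read $\varphi(B)=1$ as "switch $B$, then split it" and $\varphi(B)=0$ as "only split $B$". Write $\varphi_i(e)=\varphi(\beta_i(e))$. If $\varphi$ is good, so is $1-\varphi$, because both terms on the left of (2) change.

*Example.* On the star let $T_1=[12]$, with root $1$ and blocks $A=(o,2)$, $A'=(3)$, and let $T_2=[32]$, with root $3$ and blocks $C=(o,2)$, $C'=(1)$. Then $P=\{1o,o3\}$, and
$$A^+=\{1o,o2\},\quad A'^+=\{o3\},\quad C^+=\{3o,o2\},\quad C'^+=\{o1\}.$$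
Condition (2) reads $\varphi(A)+\varphi(C')\equiv1$ on $1o$, $\varphi(A)+\varphi(C)\equiv0$ on $o2$, and $\varphi(A')+\varphi(C)\equiv1$ on $o3$. There are two solutions: $\varphi(A)=\varphi(C)=1$, $\varphi(A')=\varphi(C')=0$, and its complement.

**Lemma 4.** A good $\varphi$ exists.

**Proof.** Let $H$ be the simple bipartite graph on $\mathcal B_1\sqcup\mathcal B_2$ in which $B\in\mathcal B_1$ and $B'\in\mathcal B_2$ are adjacent iff $B^+$ and $B'^+$ have a common edge. Several edges $e$ of $G$ may give an equation for the same pair $B,B'$. Step (a) shows that these equations agree, and step (b) shows that different pairs do not conflict.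

**Step (a): for $B\in\mathcal B_1$, $B'\in\mathcal B_2$, either all or none of the common edges of $B^+,B'^+$ lie in $P$.** The common edges form a path, since the intersection of two paths in a tree is a path. If the claim fails, this path contains two consecutive edges $e\in P$, $e'\notin P$, meeting at some $x$. The vertex $x$ is an inner vertex of $B^+$, which is descending in the $s_1$-rooting. So one of $e,e'$ leads from $x$ to its $G$-parent; that is, $x\ne s_1$ and one of $e,e'$ is the first edge of the path from $x$ to $s_1$. Likewise $x\ne s_2$ and one of $e,e'$ is the first edge of the path from $x$ to $s_2$. As $e\in P$ and $x\neq s_1,s_2$, the vertex $x$ is an inner vertex of the $s_1$–$s_2$ path. So these two first edges are distinct, and both lie in $P$. Hence they are $e$ and $e'$, and $e'\in P$, a contradiction.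

**Step (b): $H$ is a forest.** Let $G^*$ be $G$ with each edge $e$ subdivided by a vertex $m_e$, and for a block $B$ of $T_i$ let
$$B^*=B\cup\{m_e:\beta_i(e)=B\}.$$
This is the vertex set of a path in $G^*$: it starts at the midpoint of the edge $a_Bb_1$ and ends at $v_B$. Blocks of the same $T_i$ have disjoint sets $B^*$. Blocks adjacent in $H$ have intersecting sets, since they share some $m_e$.

Suppose $H$ has a cycle. Root $G^*$ arbitrarily. For a connected set $X$ of vertices let $\operatorname{top}X$ be its vertex closest to the root; it lies on the path from each vertex of $X$ to the root. Let $X$ be a set $B^*$ on the cycle whose top has maximum depth, and let $Y,Z$ be the sets of its two neighbors on the cycle. These two neighbors are distinct blocks of the same tree, so $Y\cap Z=\emptyset$. Take $y\in X\cap Y$. Then $\operatorname{top}X$ and $\operatorname{top}Y$ both lie on the path from $y$ to the root, and $\operatorname{top}Y$ is not deeper than $\operatorname{top}X$. So the path from $y$ to $\operatorname{top}Y$, which lies in $Y$, passes through $\operatorname{top}X$. Hence $\operatorname{top}X\in Y$. Likewise $\operatorname{top}X\in Z$. This contradicts $Y\cap Z=\emptyset$.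

**Step (c): solving the system.** By (a), condition (2) amounts to one equation $\varphi(B)+\varphi(B')\equiv\varepsilon_{BB'}$ per edge of $H$. Since $H$ is a forest, we may choose $\varphi$ at one vertex of each component and propagate along the edges. $\square$

In the star example, $H$ is the path $C'-A-C-A'$.

## 7. Carrying out a good assignment

**Proposition 5.** Let $T_1,T_2$ be 2-cut search trees on a tree $G$ with block systems $\mathcal B_1,\mathcal B_2$ and a good $\varphi$. Then
$$d(T_1,T_2)\le w(T_1)+w(T_2),\qquad w(T_i)=\sum_{B\in\mathcal B_i}\bigl(|B|-1+\varphi(B)\bigr).\tag{3}$$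

**Proof.** We use induction on $n=|V(G)|$, and for fixed $n$ on $\#\varphi^{-1}(1)$. We first deal with equal roots, then make all value-$0$ blocks singletons. If a value-$1$ block is attached at one of the two roots, we switch it. If there is none, we find a vertex at which the whole problem falls apart into smaller trees.

**Step (i): equal roots.** Let $s_1=s_2$; this includes $n=1$. By Lemma 2 both trees reach the rooting of $G$ at $s_1$, with $\sum_{B\in\mathcal B_1}(|B|-1)+\sum_{B\in\mathcal B_2}(|B|-1)\le w(T_1)+w(T_2)$ rotations in total.

From now on $s_1\ne s_2$.

**Step (ii): making the value-$0$ blocks singletons.** Split every block with $\varphi(B)=0$ into singletons (Lemma 2), and give these the value $0$. The roots and the functions $\varphi_1,\varphi_2$ on $E(G)$ do not change, so the assignment stays good. The number $\#\varphi^{-1}(1)$ does not change. Splitting $B$ takes $|B|-1$ rotations, and its contribution to (3) drops from $|B|-1$ to $0$. So the number of rotations equals the decrease of $w(T_1)+w(T_2)$, and it suffices to prove (3) when *all blocks of value $0$ are singletons*. We assume this.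

**Step (iii): a value-$1$ block at a root gets switched.** Suppose some $B\in\mathcal B_1$ with $\varphi(B)=1$ is attached at $s_1$; the case of $T_2$ and $s_2$ is symmetric. Switch $B$ (Lemma 3): one rotation gives a tree $T_1'$ with root $v_B$. Set $\varphi(\hat B)=0$ and keep all other values.

We check that this is good for $(T_1',T_2)$. As edge sets $\hat B^+=B^+$, and the other blocks keep their edge sets. So $\varphi_1$ changes exactly on $B^+$, from $1$ to $0$. As $B^+$ is the path from $s_1$ to $v_B$, the path from $v_B$ to $s_2$ has edge set $P\,\triangle\,B^+$. So both sides of (2) change exactly on $B^+$.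

Since $|\hat B|=|B|$, we have $w(T_1')=w(T_1)-1$. There is one block of value $1$ fewer, so the induction hypothesis gives $d(T_1',T_2)\le w(T_1)-1+w(T_2)$, and the one rotation from $T_1$ to $T_1'$ completes the bound.

**Step (iv): no value-$1$ block at either root; finding a cut vertex.** Let $e_1,\dots,e_q$ ($q\ge1$) be the edges of $P$ in order from $s_1$ to $s_2$. The far endpoint of an edge at $s_i$ is a child of $s_i$ in the $s_i$-rooting, hence the top of a block of $T_i$ attached at $s_i$, which has value $0$ by assumption. So $\varphi_1(e_1)=0$ and $\varphi_2(e_q)=0$, and by (2) $\varphi_1(e_q)=1$. Hence $q\ge2$, and along $P$ the function $\varphi_1$ jumps somewhere from $0$ to $1$: there is $i<q$ with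
$$\varphi_1(e_i)=0,\qquad \varphi_1(e_{i+1})=1,\qquad\text{hence}\qquad \varphi_2(e_{i+1})=0.$$
Let $x$ be the common vertex of $e_i$ and $e_{i+1}$; then $x\ne s_1,s_2$. It is the endpoint of $e_i$ farther from $s_1$, so the block of $T_1$ containing $x$ is $\beta_1(e_i)$. This block has value $0$, hence is $\{x\}$ by Step (ii). Similarly $x$ is the endpoint of $e_{i+1}$ farther from $s_2$, so the block of $T_2$ containing $x$ is $\beta_2(e_{i+1})$, of value $0$, hence is $\{x\}$.

Let $C_1\ni s_1$, $C_2\ni s_2$, $C_3,\dots,C_r$ be the components of $G-x$, and $G_h=G[C_h\cup\{x\}]$. Note that $x$ is a leaf of each $G_h$. Since $\{x\}$ is a block of both $T_1$ and $T_2$, every other block is connected and avoids $x$, so it lies inside a single $C_h$.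

**Step (v): gluing search trees at $x$.** This step makes "working in one $G_h$ at a time" legitimate. Fix $l$. Let $S$ be a 2-cut search tree on $G_l$ and, for $h\ne l$, let $S_h$ be a 2-cut search tree on $G_h$ *with root $x$*. Let $\mathrm{gl}_l(S;(S_h)_{h\ne l})$ be obtained from $S$ by adding, as further children of $x$, the subtrees of the $S_h$ on $C_h$. There is one for each $h\ne l$, since $G_h-x=G[C_h]$ is connected.

*It is a search tree on $G$.* For $v\in V(G_l)$ its subtree has vertex set $V(S_v)$ if $x\notin V(S_v)$, and $V(S_v)\cup\bigcup_{h\ne l}C_h$ otherwise. Deleting $v\ne x$ from this set leaves the components of $G[V(S_v)]-v$, the one containing $x$ (if any) enlarged by all $C_h$, $h\ne l$. Deleting $v=x$ leaves the components of $G[V(S_x)]-x$ and the sets $C_h$, $h\ne l$. These are the vertex sets of the child subtrees. Inside $C_h$ the tree is that of $S_h$.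

*It is 2-cut.* For $v\in C_h$, $h\ne l$, all outside neighbors lie in $C_h\cup\{x\}$ and are as in $S_h$. For $v\in V(G_l)$ the outside neighbors are as in $S$. Indeed the only vertex of $G_l$ adjacent to a $C_h$, $h\ne l$, is $x$. If $x\in V(S_v)$, then all these $C_h$ are included in the set. If $x\notin V(S_v)$, then the set lies in $C_l$ and has no neighbor in any $C_h$, $h\neq l$.

*Rotations lift.* Let the rotation of $v$ with $p$ turn $S$ into $S'$. Perform the rotation of $v$ with $p$ in the glued tree. Let $c$ be a child of $v$ in $S$. In the glued tree its subtree has vertex set $V(S_c)$ or, if $x\in V(S_c)$, the set $V(S_c)\cup\bigcup_{h\ne l}C_h$. In the latter case $p$ is strictly above $x$, so $p\in C_l$ has no neighbor in any $C_h$, $h\ne l$. Hence $c$ moves to $p$ in the glued tree iff it does in $S$. It remains to follow the added children of $x$. If $v=x$, they have vertex sets $C_h$, which contain no neighbor of $p\in C_l$, so they stay at $x$. If $p=x$, they are other children of $p$ and stay at $p=x$. If $x\notin\{v,p\}$, they are not affected. So the result is $\mathrm{gl}_l(S';(S_h)_{h\ne l})$.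

Therefore, for all 2-cut $S,S'$ on $G_l$,
$$d\bigl(\mathrm{gl}_l(S;(S_h)),\mathrm{gl}_l(S';(S_h))\bigr)\le d_{\mathcal R_2(G_l)}(S,S').\tag{4}$$

**Step (vi): decomposing $T_1$ and $T_2$.** Let $T_i^h$ be the 2-cut tree on $G_h$ given by the blocks of $T_i$ inside $C_h$, together with the block $\{x\}$ if $h=i$. Its root is $s_i$ if $h=i$, and $x$ if $h\ne i$. This is a block system. The blocks partition $C_i\cup\{x\}\setminus\{s_i\}$ for $h=i$ and $C_h$ for $h\ne i$. For each edge of $G_h$ the endpoint farther from $s_i$ in $G$ is the one farther from this root in $G_h$, because for $h\ne i$ every path from $s_i$ to $C_h$ passes through $x$. So descending paths and attachment vertices are the same in $G_h$ as in $G$. Comparing prescribed parents,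
$$T_1=\mathrm{gl}_1(T_1^1;T_1^2,T_1^3,\dots,T_1^r),\qquad T_2=\mathrm{gl}_2(T_2^2;T_2^1,T_2^3,\dots,T_2^r).$$

**Step (vii): exchanging the parts one at a time.** Only one part at a time may have a root other than $x$, so the order matters. Start from $T_1$.

1. Replace $T_1^1$ by $T_2^1$, inside $\mathrm{gl}_1$. Now all parts have root $x$, and the tree is simply $x$ with one child subtree on each $C_h$, so it equals the gluing of its parts with respect to any $l$.
2. For $h=3,\dots,r$, one after another, replace $T_1^h$ by $T_2^h$ inside $\mathrm{gl}_h$. The other parts have root $x$ throughout, and $T_1^h$ and $T_2^h$ both have root $x$.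
3. Replace $T_1^2$ by $T_2^2$, inside $\mathrm{gl}_2$. The result is $T_2$.

By (4), $d(T_1,T_2)\le\sum_h d_{\mathcal R_2(G_h)}(T_1^h,T_2^h)$.

**Step (viii): the induction.** The restriction of $\varphi$ is good for each pair $(T_1^h,T_2^h)$: $\beta_{T_i^h}$ is the restriction of $\beta_i$ to $E(G_h)$, and the path between the two roots in $G_h$ has edge set $P\cap E(G_h)$. (It goes from $s_1$ to $x$ for $h=1$, from $x$ to $s_2$ for $h=2$, and is empty for $h\ge3$.) Since $r\ge2$, we have $|V(G_h)|<n$, and the induction hypothesis gives
$$d(T_1,T_2)\le\sum_h\bigl(w(T_1^h)+w(T_2^h)\bigr)=w(T_1)+w(T_2),$$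
because each block of $T_i$ is used in exactly one $T_i^h$. $\square$

*Example, continued.* Both good assignments for $T_1=[12]$, $T_2=[32]$ have $w(T_1)+w(T_2)=2+2=4$, and they lead to different routes.

With $\varphi(A)=\varphi(C)=1$, Step (iii) applies at both ends. Switching $A$ takes $[12]$ to $[21]$, and switching $C$ takes $[32]$ to $[23]$. Now both roots are $2$, and one split on each side ends at $[2]$. The route is $[12],[21],[2],[23],[32]$.

With $\varphi(A)=\varphi(C)=0$ and $\varphi(A')=\varphi(C')=1$, Step (ii) splits $A$ and $C$, leading to $[1]$ and $[3]$. The only block of $[1]$ attached at its root $1$ is $(o)$, of value $0$, and similarly for $[3]$, so Step (iv) applies with $x=o$. On $G_1$, the edge $1o$, one switches the root from $1$ to $o$, using the block $C'=(1)$ of the tree that comes from $T_2$. On $G_2$, the edge $o3$, one switches using $A'=(3)$. The part on the edge $o2$ needs nothing. The route is $[12],[1],[\,],[3],[32]$. By Section 2 both routes are shortest.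

## 8. Proof of Theorem 1: counting zeros

For $n=1$ there is only one search tree and the diameter is $0$. Let $n\ge2$, and let $T_1,T_2$ be 2-cut with $k_1,k_2$ blocks. Take a good $\varphi$ (Lemma 4).

**The bound $2n-2$.** Since $\sum_{B\in\mathcal B_i}|B|=n-1$, Proposition 5 gives
$$d(T_1,T_2)\le 2(n-1)-(k_1+k_2)+\#\varphi^{-1}(1)=2(n-1)-\#\varphi^{-1}(0)\le2n-2<2n.$$
This already answers the question.

**Gaining from the leaves.** Since $1-\varphi$ is good as well, we may replace $\varphi$ by $1-\varphi$ if necessary and assume $\#\varphi^{-1}(0)\ge(k_1+k_2)/2$. Every leaf of $G$ other than $s_i$ has no $G$-child in the $s_i$-rooting, so it is the bottom of its block. Different leaves are bottoms of different blocks, thus $k_i\ge\ell-1$. Hence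
$$d(T_1,T_2)\le2(n-1)-(\ell-1)=2n-\ell-1\le2n-3,$$
as $\ell\ge2$. $\blacksquare$

## 9. Proof of Theorem 2: projecting to disjoint paths

For the lower bound we cut $G$ into $\ell-1$ disjoint paths and observe that a rotation acts on at most one of them. On each path, Pournin's theorem provides two BSTs that are far apart. The tool is a projection.

**Lemma 6 (projection).** Let $\emptyset\ne X\subseteq V(G)$ be connected. For every search tree $T$ on $G$, the $T$-ancestor order restricted to $X$ is the ancestor order of a search tree $T|_X$ on $G[X]$. A rotation of $v$ with $p$ in $T$ rotates $v$ with $p$ in $T|_X$ if $v,p\in X$, and leaves $T|_X$ unchanged otherwise.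

*Example.* For $T=2(1,5(3(4)))$ on the path $1-2-3-4-5$ we have $T|_{\{3,4,5\}}=5(3(4))$ and $T|_{\{1,2,3\}}=2(1,3)$. Rotating $5$ with $2$ gives $5(2(1,3(4)))$, and both projections are unchanged. Rotating $3$ with $5$ in $T$ instead gives $2(1,3(5(4)))$, whose projection to $\{3,4,5\}$ is $3(5(4))$, the rotation of $3$ with $5$ in $5(3(4))$.

**Proof. Step 1: the projection exists.** The nodes $x$ with $X\subseteq V(T_x)$ are common ancestors-or-selves of the vertices of $X$, so they form a chain. Let $x$ be the deepest one. Then $x\in X$, since otherwise the connected set $X$ would lie in one component of $G[V(T_x)]-x$, that is, in $V(T_c)$ for a child $c$ of $x$. So $x$ is a $T$-ancestor of all of $X\setminus\{x\}$. Make $x$ the root of $T|_X$ and recurse on the components of $G[X]-x$. It remains to see that vertices $u,w\in X$ in different components of $G[X]-x$ are incomparable in $T$. The $G$-path from $u$ to $w$ lies in $X$ and contains $x$. If $u$ were a $T$-ancestor of $w$, this path would lie in the connected set $V(T_u)$; but $x$ is strictly above $u$. Hence the two orders agree on $X$.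

**Step 2: how a rotation changes the ancestor relation.** Rotating $v$ with $p$ changes it exactly as follows.

- (α) The pair $p,v$ is reversed.
- (β) For $w\in V(T_v)\setminus\{v\}$, $p$ ceases to be an ancestor of $w$ iff the child subtree of $v$ containing $w$ has no neighbor of $p$. *This holds iff $v$ lies on the $G$-path from $p$ to $w$.* Indeed, let $W$ be the vertex set of that child subtree. The path lies in the connected set $V(T_v)\cup\{p\}$, in which $W$ has no outside neighbors other than $v$ and possibly $p$. If $p$ is adjacent to $W$, the path lies in $W\cup\{p\}$ and avoids $v$. If not, the path enters $W$ through $v$.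
- (γ) $v$ becomes an ancestor of all $w\in V(T_p)\setminus(V(T_v)\cup\{p\})$. *For such $w$, $p$ lies on the $G$-path from $v$ to $w$*, since $v,w$ are in different components of $G[V(T_p)]-p$ and the path lies in $V(T_p)$.

Nothing else changes: the proper ancestors of $p$ stay above all of $V(T_p)$, $v$ stays above $V(T_v)\setminus\{v\}$, $p$ stays above its other child subtrees, and the child subtrees of $v$ and the other child subtrees of $p$ are moved as wholes.

**Step 3: restricting to $X$.** If a pair of vertices of $X$ changes in (β), then $p,w\in X$, and the path from $p$ to $w$ lies in $X$, so $v\in X$. If one changes in (γ), then $v,w\in X$, so $p\in X$ in the same way. In (α) the pair is $p,v$ itself. So nothing changes on $X$ unless $v,p\in X$. If $v,p\in X$, then $p$ is also the parent of $v$ in $T|_X$, the subtrees of $T|_X$ at $v$ and $p$ have vertex sets $V(T_v)\cap X$ and $V(T_p)\cap X$, and $G$-paths between vertices of $X$ lie in $X$. So the rules (α)–(γ) restricted to $X$ are exactly those of rotating $v$ with $p$ in $T|_X$. A rooted tree is determined by its ancestor order, so the lemma follows. $\square$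

**Fact 7.** If $P_m$ is a path on $m\ge1$ vertices, then $\operatorname{diam}\mathcal R(P_m)\ge2m-11$.

**Proof.** *Let $m\ge11$.* The graph $\mathcal R(P_m)$ is the graph of the $(m-1)$-dimensional associahedron. By Pournin (*The diameter of associahedra*, Adv. Math. 259 (2014)), the $d$-dimensional associahedron has diameter $2d-4$ for $d>9$. With $d=m-1\ge10$ this is $2m-6\ge2m-11$.

*Let $m\le10$.* Consider the two monotone chains rooted at the two ends of the path. Two adjacent vertices of the path are always comparable in a search tree, since no removed third vertex can separate them. By (α)–(γ), the order of a pair that is comparable before and after a rotation is reversed only if that very pair is rotated, because (β) and (γ) only destroy or create comparabilities. Between the two chains all $m-1$ adjacent pairs must be reversed, and one rotation reverses at most one pair. So the distance is at least $m-1$, and $m-1\ge2m-11$ as $m\le10$. $\square$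

**Proof of Theorem 2.**

**Step 1: cutting $G$ into paths.** Root $G$ at a leaf $s$. For each vertex other than $s$ with children, choose one child. Following the chosen children partitions $V(G)\setminus\{s\}$ into descending paths, each ending in a vertex without children, that is, in a leaf different from $s$. Each such leaf ends exactly one path, so there are $\ell-1$ paths $X_1,\dots,X_{\ell-1}$.

**Step 2: realizing arbitrary BSTs on the $X_i$ simultaneously.** Let an arbitrary BST $Y_i$ on each $X_i=(x_1,\dots,x_m)$ be given. We need a 2-cut search tree $T$ on $G$ with $T|_{X_i}=Y_i$ for all $i$. The root of $Y_i$ need not be the bottom of $X_i$, so $X_i$ itself may not serve as a block; we cut it along the right spine of $Y_i$. Let $x_{j_1},x_{j_2},\dots,x_{j_q}=x_m$ ($j_1<\dots<j_q$) be this right spine: $x_{j_1}$ is the root of $Y_i$, and $x_{j_{t+1}}$ is the root of the subtree of $Y_i$ on $x_{j_t+1},\dots,x_m$. With $j_0=0$, use the blocks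
$$(x_{j_{t-1}+1},\dots,x_{j_t}),\qquad t=1,\dots,q,$$
the BST on this block having root $x_{j_t}$, and below it the left subtree of $x_{j_t}$ in $Y_i$. For instance, $Y_i=x_2(x_1,x_5(x_3(x_4)))$ has right spine $x_2,x_5$ and gives the blocks $(x_1,x_2)$ and $(x_3,x_4,x_5)$.

By Lemma 1 these blocks, for all $i$, give a 2-cut search tree $T$ on $G$ with root $s$. For $t\ge2$ the $t$-th block is attached at $x_{j_{t-1}}$, so the $T$-parent of $x_{j_t}$ is $x_{j_{t-1}}$, its $Y_i$-parent. The vertices off the spine have their $Y_i$-parents as well. The $T$-parent of $x_{j_1}$ is the $G$-parent of $x_1$, which is outside $X_i$. So all of $X_i\setminus\{x_{j_1}\}$ consists of $T$-descendants of $x_{j_1}$, no proper $T$-ancestor of $x_{j_1}$ lies in $X_i$, and the $T$-ancestor order on $X_i$ is that of $Y_i$; that is, $T|_{X_i}=Y_i$.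

**Step 3: counting.** Choose for each $i$ two BSTs on $X_i$ at distance $\operatorname{diam}\mathcal R(P_{|X_i|})$, and let $T_1,T_2$ be the two corresponding trees on $G$. Consider any sequence of rotations from $T_1$ to $T_2$. The $X_i$ are disjoint, so by Lemma 6 each rotation changes at most one of the projections to the $X_i$, and changes it by one rotation. The projection to $X_i$ therefore accounts for at least $\operatorname{diam}\mathcal R(P_{|X_i|})$ rotations of its own. By Fact 7,
$$d(T_1,T_2)\ge\sum_{i=1}^{\ell-1}(2|X_i|-11)=2(n-1)-11(\ell-1)=2n-11\ell+9.\qquad\blacksquare$$
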